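# A Banach space of trivial type without the approximation property that has the $p$-approximation property for every $p<1$

## 1. The theorem and its terms

**Theorem 1.** There is a separable Banach space $X$ of trivial type (it contains the $\ell_1^n$'s uniformly) which fails the AP and which has the $p$-AP for every $0<p<1$. Moreover there are finite-dimensional subspaces $E_1\subset E_2\subset\cdots$ with dense union in $X$ and, for each $m$, a finitely supported random bounded finite-rank operator $T_m=T_{m,\omega}:X\to E_m$ with $T_{m,\omega}|_{E_m}=\mathrm{id}$, such that for each $p\in(0,1)$ there is $C_p<\infty$ with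
$$\mathbb E_\omega\|T_{m,\omega}x\|^p\le C_p\|x\|^p\qquad(x\in X,\ m\ge1).$$
Consequently $X$ has the $L_p(\mu)$-approximation property for every Radon probability $\mu$ with $\int\|x\|^p\,d\mu<\infty$.

Now the terms. Scalars are real or complex throughout, and $0<p<\infty$ unless we say otherwise.

**Definition ($L_p(\mu)$-approximation property, $p$-AP).** Let $\mu$ be a Radon probability measure on a Banach space $X$. The space $X$ has the $L_p(\mu)$-approximation property if for every $\varepsilon>0$ there is a bounded finite-rank operator $T$ on $X$ with $\int_X\|x-Tx\|^p\,d\mu(x)<\varepsilon$. It has the $p$-AP if this holds for every Radon probability $\mu$ with compact support.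

For example, if $\mu$ is supported on finitely many points, every $X$ passes the test: take $T$ to be a bounded projection onto their span. In $\ell_1$, the coordinate projections $Q_n$ satisfy $\|x-Q_nx\|\le\|x\|$ and $Q_nx\to x$, so by dominated convergence $\int\|x-Q_nx\|^p\,d\mu\to0$ for every compactly supported $\mu$ and every $p$. Thus $\ell_1$ has the $p$-AP for all $p$.

**Definition (AP).** $X$ has the approximation property (AP) if for every compact $L\subset X$ there is a sequence of bounded finite-rank operators on $X$ converging pointwise to the identity on $L$.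

**Definition (type).** For $1\le r\le2$, $X$ has type $r$ if there is $C$ with $\mathbb E\|\sum_{i\le n}\epsilon_ix_i\|^r\le C\sum_{i\le n}\|x_i\|^r$ for all $n$ and all $x_i\in X$, the $\epsilon_i$ being independent uniform signs. $X$ has trivial type if it has no type $r>1$.

For example, if for some $c>0$ and every $n$ the space $X$ contains vectors $e_1,\dots,e_n$ with $c\sum|a_i|\le\|\sum a_ie_i\|\le\sum|a_i|$ for all scalars (this is what "contains the $\ell_1^n$'s uniformly" means here), then type $r$ would give $(cn)^r\le Cn$ for every $n$, which is impossible for $r>1$. So $\ell_1$ has trivial type, and this is how we shall check trivial type for $X$.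

One direction between the two approximation properties is easy, and its proof contains a device that we need again.

**Lemma 0.** Let $L\subset X$ be compact and absolutely convex, and let $T_n$ be bounded operators on $X$ with $T_nx\to x$ for all $x\in L$. Then $\sup_n\sup_{x\in L}\|x-T_nx\|<\infty$.

*Proof.* Let $X_L=\operatorname{span}L$, normed by the gauge $\|x\|_L=\inf\{s>0:x\in sL\}$. As $L$ is bounded, say $\|x\|\le R$ on $L$, we have $\|x\|\le R\|x\|_L$, so this is a norm. As $L$ is closed, its unit ball is $L$. It is complete: a $\|\cdot\|_L$-Cauchy sequence $(x_n)$ converges in $X$ to some $x$, and $x_n-x_k\in\eta L$ for large $n,k$ gives $x_n-x\in\eta L$ because $L$ is closed. The operators $I-T_n:X_L\to X$ are bounded and converge pointwise to $0$ on $L$, hence on $\operatorname{span}L$. The uniform boundedness principle gives the claim. $\square$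

If $X$ has the AP and $\mu$ lives on a compact set, let $L$ be the closed absolutely convex hull of that set, which is compact. Take $T_n\to I$ pointwise on $L$. By Lemma 0 the functions $\|x-T_nx\|^p$ are uniformly bounded on $L$, so $\int\|x-T_nx\|^p\,d\mu\to0$. Hence the AP implies the $p$-AP for every $p$. Theorem 1 says that for $p<1$ there is no way back, even among spaces of trivial type:

**Corollary.** For each fixed $0<p<1$, the $p$-AP is not equivalent to the AP in the class of Banach spaces of trivial type. It is strictly weaker, and one space shows this for all $p\in(0,1)$ at once.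

For $1\le p<\infty$ the source recalls that the $p$-AP and the AP are equivalent. So the proof must use $p<1$ in an essential way. Here is the fact that it uses, in its smallest form. Let $Z$ be a random variable equal to $N$ with probability $1/N$ and to $0$ otherwise. Then
$$\mathbb EZ=1,\qquad\mathbb EZ^p=N^{p-1}\to0\quad(N\to\infty,\ p<1).$$
A random operator can therefore be correct on average, be enormous with tiny probability, and still have a small $p$-th moment. We shall construct random projections $T_{m,\omega}$ of this kind in a space in which finite-rank operators of bounded size do not exist. Throughout, for $0<p<1$ we use $(\alpha+\beta)^p\le\alpha^p+\beta^p$.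

A second theorem shows what the $p$-AP with $p<1$ still implies, and that the construction is nearly as economical as possible. It is proved in Section 9.

**Theorem 2.**

(i) Let $X$ have the $p$-AP for some $0<p<1$. Let $\|x_n\|=1$, $x_n^*\in X^*$, $c_n=\|x_n^*\|>0$, $\sum c_n<\infty$, and $\sum_nx_n^*(x)x_n=0$ for all $x\in X$. If $\sum_nc_n\vartheta_nx_n$ converges in probability for i.i.d. standard Cauchy $\vartheta_n$, then $\sum x_n^*(x_n)=0$. This applies in particular if $\sum c_n\log(1+1/c_n)<\infty$, and it applies whenever $X$ has nontrivial type.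

(ii) The logarithmic condition has the sharp exponent. The space $X$ of Theorem 1 admits $x_n,x_n^*$ with $\sum x_n^*(x)x_n=0$ for all $x\in X$, $\sum x_n^*(x_n)=1$, and, with $c_n=\|x_n\|\|x_n^*\|$, $\sum c_n(\log(1/c_n))^s<\infty$ for every $0<s<1$.

## 2. Gluing a space to $\ell_1$, and the tension in the factor $\theta$

The space $X$ is a union of finite-dimensional spaces $E_1\subset E_2\subset\cdots$. One passes from $E_m$ to $E_{m+1}$ by adding the unit vectors of a large $\ell_1$ and declaring certain averages of these new vectors to be multiples of the old ones. Here is the operation in general. Let $F$ be a subspace of $\ell_1(\Gamma)$, with $\Gamma$ finite and unit basis $(l_\rho)$, let $u:F\to E$ be linear, and put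
$$E^+=(E\oplus_1\ell_1(\Gamma))/\{(uf,-f):f\in F\}.$$
In $E^+$ each $f\in F$ is identified with $uf\in E$. If $\|u\|\le1$ then $\|y+uf\|+\|f\|\ge\|y\|$ for all $y\in E$ and $f\in F$, so $E$ embeds isometrically in $E^+$.

A planar example shows why $\|u\|\le1$ matters. Take $E=\mathbb Re$ with $\|e\|=1$, $\Gamma=\{+,-\}$, $F=\mathbb Rr$ with $r=\frac12(l_+-l_-)$, and $ur=te$ with $t>0$. Since $\|r\|=1$, $\|u\|=t$. In the plane, put $e=(1,0)$, $e_+=(t,1)$, $e_-=(-t,1)$, so that $\frac12(e_+-e_-)=te$. The unit ball of $E^+$ is the absolutely convex hull of the three points. For $t<1$ it is a hexagon with $e$ as a vertex. For $t>1$ it is the rectangle $[-t,t]\times[-1,1]$, and $e$ has shrunk to norm $1/t$.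

In our construction each gluing imposes
$$\frac{\theta_m}{D_m}\,e^m_x=\frac1{D_{m+1}}\sum_{\rho\in\Gamma_m}\rho_x\,e^{m+1}_\rho\qquad(x\in I_m),$$
where $D_m=|I_m|$, $D_{m+1}=|\Gamma_m|$, and the $\rho\in\{\pm1\}^{I_m}$ are nearly orthogonal sign vectors. Two demands will pull on $\theta_m$. To defeat the AP, we compare a normalized trace at level $m$ with one at level $m+1$, and the error will be about $1/\theta_m$. So we want $\sum1/\theta_m<\infty$. On the other hand, the natural projection $E_{m+1}\to E_m$ will turn out to have norm at least about $\theta_m/2$. The theorem is proved by keeping $\theta_m=32^m$, which destroys the AP, and replacing the natural projection by a random one whose $p$-th moments are bounded independently of $m$.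

## 3. The parameters

For $m\ge1$ put
$$\theta_m=K_m=2^{5m},\quad q_m=2^{5m(m+1)},\quad W_m=q_m^{3(K_m-1)},\quad D_m=2^{r_m},\ \ r_m=100m^332^m,$$
$$\kappa_m=D_m^{-1/3},\quad t_m=\theta_m/D_m,\quad\delta_m=\theta_m\sqrt{8\kappa_m},\quad M_m=\theta_mW_m,\quad B_m=D_{m+1}/D_m,\quad D_0=0.$$
Roughly: $\theta_m$ is the amplification, $\kappa_m$ the allowed correlation of sign vectors, $\delta_m$ will bound the gluing map, $K_m$ is a number of scales, $q_m^3$ the ratio between neighbouring scales, and $W_m$ the ratio between the extreme ones. The purpose of this section is to record the inequalities used later, so that no parameter has to be discussed again.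

(a) Since $r_{m+1}/r_m=32(1+1/m)^3\in[32,256]$, we have $D_m^{32}\le D_{m+1}\le D_m^{256}$. As $D_m\ge2^{3200}$, this gives $D_{m+1}\ge10D_m$, $D_{m+1}\ge2D_m^{4/3}=2D_m/\kappa_m$, $D_m/D_{m+1}\le D_m^{-31}\le\kappa_m$, $D_{m-1}\kappa_m\le D_m^{1/32-1/3}\le1$ and $\sum_{j\le m}D_j\le2D_m$.

(b) $W_m\le D_m$, because $15m(m+1)(32^m-1)\le30m^232^m\le100m^332^m$. Moreover $B_m=2^{r_{m+1}-r_m}$ is a power of $2$, and $B_m\ge D_m^{31}\ge W_m$.

(c) $8\theta_m^2\kappa_m=2^{10m+3-r_m/3}\le1$, since $r_m/3\ge1000m$. Hence $\delta_m\le1$, $\theta_m\kappa_m\le\frac18$, $\theta_m\kappa_m^{1/2}\le1$ and $3\kappa_m\le2/\theta_m$.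

(d) $2D_mM_m\delta_k\le2^{-k}$ for $1\le m<k$. The left side increases with $m$, so take $m=k-1$. It equals $2\sqrt8\,2^{5(k-1)+5k}D_{k-1}W_{k-1}D_k^{-1/6}$, where $2\sqrt8\cdot2^{-5}\le1$. By (b) and (a) it is at most $2^{10k}D_{k-1}^2D_k^{-1/6}\le2^{10k}D_{k-1}^{2-16/3}=2^{10k-\frac{10}3r_{k-1}}$. Finally $11k\le\frac{10}3r_{k-1}$, because $r_{k-1}\ge3200(k-1)\ge1600k$.

(e) $2D_{m+1}^2<\exp(\kappa_m^2D_m/2)$. Indeed $\log(2D_{m+1}^2)\le1+2r_{m+1}\le1+512r_m$, while $\kappa_m^2D_m/2=\frac12D_m^{1/3}=2^{r_m/3-1}$, and $1+512r<2^{r/3-1}$ for $r\ge3200$.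

We write $\langle a,b\rangle=\sum_xa_xb_x$ (bilinear) and $|a|_2=(\sum|a_x|^2)^{1/2}$.

## 4. The spaces $E_m$ and the sign vectors $\Gamma_m$

We construct inductively finite index sets $I_m$ with $|I_m|=D_m$, finite-dimensional spaces $E_m$, and vectors $e^m_x\in E_m$ $(x\in I_m)$ such that
$$B_{E_m}=\operatorname{absconv}\{e^j_x:\ j\le m,\ x\in I_j\}.\tag{1}$$
Start with $I_1=\{1,\dots,D_1\}$, $E_1=\ell_1^{D_1}$ and $(e^1_x)$ the unit basis.

**Step 4.1. The shape of $\Gamma_m$.** This step arranges exact orthogonality in blocks, which makes the gluing well defined and later lets us discard most of the blocks. Let $H\subset\{\pm1\}^{I_m}$ be the set of rows of a Sylvester–Hadamard matrix of order $D_m$, which exists because $D_m$ is a power of $2$: its entries are $\pm1$ and its rows, and also its columns, are pairwise orthogonal. For sign vectors $\varepsilon^b\in\{\pm1\}^{I_m}$, $1\le b\le B_m$, to be chosen in Step 4.4, let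
$$\Gamma_m=\{\varepsilon^bh:\ 1\le b\le B_m,\ h\in H\}\subset\{\pm1\}^{I_m}$$
(coordinatewise products), and write $b(\varepsilon^bh)=b$. The $B_mD_m=D_{m+1}$ vectors will be distinct. For each $b$ we have $\sum_{h\in H}\varepsilon^b_x\varepsilon^b_yh_xh_y=D_m1_{x=y}$ because the columns are orthogonal, so
$$\sum_{b(\rho)=b}\rho_x\rho_y=D_m1_{x=y}\quad\text{for each }b,\qquad\text{hence}\qquad\sum_{\rho\in\Gamma_m}\rho_x\rho_y=D_{m+1}1_{x=y}.\tag{2}$$

A toy case with two coordinates: $H=\{(1,1),(1,-1)\}$, $\varepsilon^1=(1,1)$, $\varepsilon^2=(-1,-1)$. The blocks are $\{(1,1),(1,-1)\}$ and $\{(-1,-1),(-1,1)\}$, and each satisfies (2) separately. But $\rho$ and $-\rho$ both occur, so the near-orthogonality that we require in (4) fails here; for it we need large $D_m$.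

**Step 4.2. The gluing.** This step defines $E_{m+1}$. Put $I_{m+1}=\Gamma_m$. In $\ell_1(\Gamma_m)$ let $r_x=\frac1{D_{m+1}}\sum_\rho\rho_xl_\rho$ for $x\in I_m$; by (2) these are linearly independent. Let $F_m=\operatorname{span}\{r_x\}$, let $u_m:F_m\to E_m$ be given by $u_mr_x=t_me^m_x$, and put
$$E_{m+1}=(E_m\oplus_1\ell_1(\Gamma_m))/\{(u_mf,-f):f\in F_m\},\qquad e^{m+1}_\rho=\text{image of }l_\rho.$$
Step 4.5 shows $\|u_m\|\le\delta_m\le1$, so by Section 2 $E_m\subset E_{m+1}$ isometrically. The unit ball of $E_{m+1}$ is the image of the unit ball of $E_m\oplus_1\ell_1(\Gamma_m)$ (by finite dimension the quotient norm is attained), so (1) passes to $m+1$. By construction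
$$t_me^m_x=\frac1{D_{m+1}}\sum_{\rho\in\Gamma_m}\rho_x\,e^{m+1}_\rho.\tag{3}$$
A linear map on $E_{m+1}$ is the same as a pair of linear maps, $A$ on $E_m$ and $A'$ on $\ell_1(\Gamma_m)$, with $A'|_{F_m}=Au_m$. Its norm is $\max(\|A\|,\max_\rho\|A'l_\rho\|)$.

**Step 4.3. Functionals.** This step defines biorthogonal-type functionals $f^m_x$ that vanish on $E_{m-1}$; the vanishing is what will later annihilate finite-rank operators. First, let $J_m:E_{m+1}\to E_m$ be the identity on $E_m$ with
$$J_me^{m+1}_\sigma=t_m\sum_{x\in I_m}\sigma_xe^m_x.$$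
This is consistent: by (2), $r_y\mapsto\frac1{D_{m+1}}\sum_\sigma\sigma_yt_m\sum_x\sigma_xe^m_x=t_me^m_y=u_mr_y$.

Let $f^1_x$ be the $x$-th coordinate functional on $E_1$, and put $P^1=0$. For $m\ge2$ we would like $f^m_x$ to vanish on $E_{m-1}$ and to be the coordinate functional on the $e^m_y$. That is inconsistent, because the averages $r_z=\frac1{D_m}\sum_yy_zl_y$ $(z\in I_{m-1})$ represent vectors of $E_{m-1}$. The remedy is to project these averages away. For $z\in I_{m-1}$ let $R_z=(y_z)_{y\in I_m}\in\{\pm1\}^{I_m}$ (recall $I_m=\Gamma_{m-1}$), and set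
$$P^m_{xy}=\frac{\langle x,y\rangle}{D_m}\quad(x,y\in I_m),\qquad\text{that is}\qquad P^m=\frac1{D_m}\sum_{z\in I_{m-1}}R_zR_z^{T}.$$
By (2) at level $m-1$, $\langle R_z,R_{z'}\rangle=D_m1_{z=z'}$. So $P^m$ is the orthogonal projection onto $\operatorname{span}\{R_z\}$, of trace $D_{m-1}$. Define $f^m_x$ on $E_m$ by
$$f^m_x|_{E_{m-1}}=0,\qquad f^m_x(e^m_y)=1_{x=y}-P^m_{xy}.$$
This is consistent: on $r_z=\frac1{D_m}\sum_y(R_z)_yl_y$ the second formula gives $\frac1{D_m}((I-P^m)R_z)_x=0$. For $k>m$ extend $f^m_x$ to $E_k$ as $f^m_x\circ J_m\circ\cdots\circ J_{k-1}$; as $J_k$ is the identity on $E_k$, the extensions agree and define $f^m_x$ on $\bigcup_kE_k$. For $\rho\in\Gamma_m$ put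
$$\psi^m_\rho=\theta_m^{-1}\sum_{x\in I_m}\rho_xf^m_x-f^{m+1}_\rho.$$
These compare level $m$ with level $m+1$. The point of the choice of signs is to make them small.

**Step 4.4. Choice of the signs.** This step makes the sign vectors of $\Gamma_m$ nearly orthogonal to each other and to everything constructed so far. Before $\Gamma_m$ is chosen, the following vectors in $\mathbb R^{I_m}$ are already determined:
$$\mathcal V_m=\{(f^j_x(e^m_y))_y:j\le m,x\in I_j\}\cup\{(\psi^j_\rho(e^m_y))_y:j<m,\rho\in\Gamma_j\}\cup\{R_z:z\in I_{m-1}\},$$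
the last set being empty for $m=1$. By (a), $|\mathcal V_m|\le2D_m+2D_m+D_m=5D_m$.

**Lemma 1.** The $\varepsilon^b$ can be chosen so that the $D_{m+1}$ vectors $\varepsilon^bh$ are distinct and
$$|\langle\rho,\sigma\rangle|\le\kappa_mD_m\ (\rho\ne\sigma\in\Gamma_m),\qquad|\langle\rho,v\rangle|\le\kappa_mD_m\|v\|_\infty\ (\rho\in\Gamma_m,\ v\in\mathcal V_m).\tag{4}$$

*Proof.* Vectors with the same $b$ and different $h$ are orthogonal. Choose all coordinates of all $\varepsilon^b$ as independent uniform signs. For $b\ne b'$, $\langle\varepsilon^bh,\varepsilon^{b'}h'\rangle=\sum_x\varepsilon^b_x\varepsilon^{b'}_xh_xh'_x$ is a sum of $D_m$ i.i.d. uniform signs. For $v\in\mathcal V_m$, $\langle\varepsilon^bh,v\rangle$ is a sum of independent signs with coefficients $h_xv_x$, bounded by $\|v\|_\infty$. Hoeffding's inequality, $\mathbb P(|\sum\epsilon_xa_x|>\lambda)\le2e^{-\lambda^2/(2\sum a_x^2)}$, with $\lambda=\kappa_mD_m$ or $\kappa_mD_m\|v\|_\infty$, shows that each single condition fails with probability at most $2e^{-\kappa_m^2D_m/2}$.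 There are at most $\frac12D_{m+1}^2+5D_mD_{m+1}\le D_{m+1}^2$ conditions, so by (e) all hold with positive probability. Two labels $(b,h)\ne(b',h')$ give vectors with inner product at most $\kappa_mD_m<D_m$ in modulus, so the vectors are distinct. $\square$

Expanding the square and using (4), for all scalars $(b_\rho)$,
$$\Big|\sum_\rho b_\rho\rho\Big|_2^2=\sum_{\rho,\sigma}b_\rho\overline{b_\sigma}\langle\rho,\sigma\rangle\le D_m\sum_\rho|b_\rho|^2+\kappa_mD_m\Big(\sum_\rho|b_\rho|\Big)^2.\tag{5}$$

**Step 4.5. The gluing map is a contraction.** This step completes the construction: it shows that $E_m\subset E_{m+1}$ isometrically, and its quantitative form will be used in Section 8.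

**Lemma 2.** $\|u_m\|\le\delta_m$.

*Proof.* Write $D=D_m$, $D'=D_{m+1}$, $\kappa=\kappa_m$. Let $|a|_2=1$. Since $\sum_xa_xr_x=\frac1{D'}\sum_\rho\langle a,\rho\rangle l_\rho$, we need a lower bound for the mean of $|\langle a,\rho\rangle|$. Its mean square is known: by (2), $\frac1{D'}\sum_\rho|\langle a,\rho\rangle|^2=1$. We show that this mass is not carried by a few $\rho$. Let $A=\{\rho:|\langle a,\rho\rangle|^2\ge2\kappa D\}$ and $N=|A|$. With unimodular $s_\rho$ such that $s_\rho\langle a,\rho\rangle=|\langle a,\rho\rangle|$, Cauchy–Schwarz and (5) give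
$$N\sqrt{2\kappa D}\le\sum_{\rho\in A}|\langle a,\rho\rangle|=\Big\langle a,\sum_{\rho\in A}s_\rho\rho\Big\rangle\le\Big|\sum_{\rho\in A}s_\rho\rho\Big|_2\le(DN+\kappa DN^2)^{1/2},$$
so $2\kappa N^2\le N+\kappa N^2$ and $N\le1/\kappa$. As $|\langle a,\rho\rangle|^2\le D$, we get $\frac1{D'}\sum_{A}|\langle a,\rho\rangle|^2\le D/(\kappa D')\le\frac12$ by (a). Hence
$$\Big\|\sum_xa_xr_x\Big\|=\frac1{D'}\sum_\rho|\langle a,\rho\rangle|\ge\frac1{D'}\sum_{\rho\notin A}\frac{|\langle a,\rho\rangle|^2}{\sqrt{2\kappa D}}\ge\frac{1}{2\sqrt{2\kappa D}}=\frac1{\sqrt{8\kappa D}}.$$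
On the other side $\|u_m\sum a_xr_x\|\le t_m\sum|a_x|\le t_m\sqrt D\le t_m\sqrt D\sqrt{8\kappa D}\,\|\sum a_xr_x\|$, and $t_mD\sqrt{8\kappa}=\theta_m\sqrt{8\kappa}=\delta_m$. $\square$

Let $X$ be the completion of $\bigcup_mE_m$; it is separable. By (1), a functional $\varphi$ on $\bigcup_mE_m$ has $\|\varphi\|=\sup_{k,x}|\varphi(e^k_x)|$, and all $\|e^k_x\|\le1$.

**Step 4.6. Norms of the functionals.** This step shows that the comparison functionals $\psi^m_\rho$ have norm $O(1/\theta_m)$.

**Lemma 3.** $f^m_x,\psi^m_\rho\in X^*$, with $\|f^m_x\|\le1$ and $\|\psi^m_\rho\|\le2/\theta_m=2\cdot32^{-m}$.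

*Proof.* First, norms do not grow beyond the level of definition. Let $\varphi=f^j_x$ with $j\le k$, or $\varphi=\psi^j_\rho$ with $j<k$. On $E_{k+1}$ we have $\varphi=\varphi\circ J_k$, and $(\varphi(e^k_y))_y\in\mathcal V_k$. So by (4) and (c), for $\sigma\in\Gamma_k$,
$$|\varphi(e^{k+1}_\sigma)|=t_k\Big|\sum_y\sigma_y\varphi(e^k_y)\Big|\le t_k\kappa_kD_k\max_y|\varphi(e^k_y)|=\theta_k\kappa_k\max_y|\varphi(e^k_y)|\le\max_y|\varphi(e^k_y)|.$$
Thus the norm of $f^m_x$ on $X$ is its norm on $E_m$, and the norm of $\psi^m_\rho$ is its norm on $E_{m+1}$.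

On $E_m$: $f^m_x$ vanishes on $E_{m-1}$. For $m\ge2$, $f^m_x(e^m_x)=1-D_{m-1}/D_m$, and for $y\ne x$ we have $|f^m_x(e^m_y)|=|P^m_{xy}|\le D_{m-1}/D_m\le1$. For $m=1$ the values are $1_{x=y}$. Hence $\|f^m_x\|\le1$.

Now evaluate $\psi^m_\rho$ on $E_{m+1}$, writing $P=P^m$ and using (4) for $R_z\in\mathcal V_m$ (for $m=1$, $P=0$ and the terms with $P$ are absent).

On $E_{m-1}$ it is $0$, as all $f^m_x$ and $f^{m+1}_\rho$ vanish there.

On $e^m_y$ only the first part contributes, and the value is $\theta_m^{-1}(\rho_y-(P\rho)_y)$. Here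
$$|(P\rho)_y|\le\frac1{D_m}\sum_{z\in I_{m-1}}|\langle\rho,R_z\rangle|\le D_{m-1}\kappa_m\le1,\tag{6}$$
so the value is at most $2/\theta_m$ in modulus.

On $e^{m+1}_\sigma$ we have $f^m_x(e^{m+1}_\sigma)=f^m_x(J_me^{m+1}_\sigma)=t_m((I-P)\sigma)_x$, and $\theta_m^{-1}t_m=1/D_m$. So the value is
$$\frac{\langle\rho,(I-P)\sigma\rangle}{D_m}-1_{\rho=\sigma}+\frac{\langle\rho,\sigma\rangle}{D_{m+1}},\qquad\text{where}\quad\frac{|\langle\rho,P\sigma\rangle|}{D_m}\le\frac1{D_m^2}\sum_z|\langle\rho,R_z\rangle\langle\sigma,R_z\rangle|\le D_{m-1}\kappa_m^2\le\kappa_m.\tag{7}$$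
If $\rho=\sigma$, the terms $\langle\rho,\rho\rangle/D_m=1$ and $-1$ cancel, and what remains is at most $\kappa_m+D_m/D_{m+1}\le2\kappa_m$. If $\rho\ne\sigma$, the value is at most $\kappa_m+\kappa_m+\kappa_mD_m/D_{m+1}\le3\kappa_m$. Both are at most $2/\theta_m$ by (c). $\square$

## 5. A trace that finite-rank operators cannot see

**Step 5.1. The trace functional.** This step builds a continuous functional $\Phi$ on operators that is $1$ at the identity and $0$ at all finite-rank operators. For bounded $T$ on $X$ let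
$$\beta_m(T)=\frac1{D_m}\sum_{x\in I_m}f^m_x(Te^m_x).$$
Insert (3) in the form $e^m_x=\frac1{t_mD_{m+1}}\sum_\rho\rho_xe^{m+1}_\rho$. Since $t_mD_m=\theta_m$,
$$\beta_m(T)=\frac1{D_{m+1}}\sum_{\rho\in\Gamma_m}\Big(\theta_m^{-1}\sum_x\rho_xf^m_x\Big)(Te^{m+1}_\rho),\qquad\beta_m(T)-\beta_{m+1}(T)=\frac1{D_{m+1}}\sum_{\rho\in\Gamma_m}\psi^m_\rho(Te^{m+1}_\rho).$$
By Lemma 3, $|\beta_m(T)-\beta_{m+1}(T)|\le2\cdot32^{-m}\|T\|$. So $\Phi(T)=\lim_m\beta_m(T)$ exists, $|\Phi(T)|\le\|T\|$, and
$$\Phi(T)=\frac1{D_1}\sum_{x\in I_1}f^1_x(Te^1_x)-\sum_{m\ge1}\frac1{D_{m+1}}\sum_{\rho\in\Gamma_m}\psi^m_\rho(Te^{m+1}_\rho).\tag{8}$$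
At the identity, $\beta_m(I)=\frac1{D_m}\operatorname{tr}(I-P^m)=1-D_{m-1}/D_m\to1$, so $\Phi(I)=1$. Next let $T=\varphi(\cdot)y$ with $\varphi\in X^*$. If $y\in E_j$, then $f^m_x(y)=0$ for all $m>j$, so $\beta_m(T)=0$ for $m>j$ and $\Phi(T)=0$. For general $y$, use density of $\bigcup E_j$ and $|\Phi(\varphi(\cdot)y)|\le\|\varphi\|\|y\|$. By linearity $\Phi(T)=0$ for every bounded finite-rank $T$.

**Step 5.2. $X$ fails the AP.** This step turns $\Phi$ into one compact set on which approximation is impossible. Let $L$ be the closed absolutely convex hull of $\{e^1_x\}\cup\{2^{-m}e^{m+1}_\rho:m\ge1,\rho\in\Gamma_m\}$. These vectors, with $0$, form a compact set (for each $\eta>0$ only finitely many have norm above $\eta$), so $L$ is compact. Suppose bounded finite-rank operators satisfy $T_nx\to x$ for all $x\in L$. By Lemma 0, $\|(I-T_n)x\|$ is bounded uniformly in $n$ and $x\in L$. By (8) and Lemma 3,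
$$1=|\Phi(I-T_n)|\le\frac1{D_1}\sum_x\|(I-T_n)e^1_x\|+\sum_{m\ge1}2\cdot32^{-m}\,2^m\,\frac1{D_{m+1}}\sum_\rho\|(I-T_n)(2^{-m}e^{m+1}_\rho)\|.$$
Each summand tends to $0$ as $n\to\infty$, and the $m$-th one is dominated by a constant times $16^{-m}$. So the right side tends to $0$, a contradiction. Hence $X$ fails the AP.

**Step 5.3. Trivial type.** This step finds $\ell_1^n$ in $X$ with a constant independent of $n$. Given $n$, choose $m$ with $D_{m+1}\ge\max(n,2nD_m)$ and distinct $\rho_1,\dots,\rho_n\in\Gamma_m$. For scalars $a_i$ take unimodular $s_i$ with $s_ia_i=|a_i|$, and let $\varphi=\sum_is_if^{m+1}_{\rho_i}|_{E_{m+1}}$. It vanishes on $E_m$, and since $|P^{m+1}_{\rho\sigma}|\le D_m/D_{m+1}$,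
$$|\varphi(e^{m+1}_\sigma)|\le1+n\frac{D_m}{D_{m+1}}\le\frac32,\qquad\Big|\varphi\Big(\sum_ia_ie^{m+1}_{\rho_i}\Big)\Big|\ge\Big(1-n\frac{D_m}{D_{m+1}}\Big)\sum_i|a_i|\ge\frac12\sum_i|a_i|.$$
So $\|\varphi\|\le\frac32$ and $\frac13\sum|a_i|\le\|\sum a_ie^{m+1}_{\rho_i}\|\le\sum|a_i|$. By the example in Section 1, $X$ has trivial type.

## 6. Why one projection, or one scale, is not enough

It remains to show that $X$ has the $p$-AP for $p<1$. The first thing to try is to approximate $x$ by $J_m\circ\cdots\circ J_{k-1}x$ for $x\in E_k$, that is, to use the natural projections. The trouble appears at once, in $J_m$.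

**Lemma 4.** For every $\rho\in\Gamma_m$, $\|J_me^{m+1}_\rho\|\ge\frac{\theta_m}2(1-\kappa_m)$.

*Proof.* Let $g=\sum_x\rho_xf^m_x$ on $E_m$. It vanishes on $E_{m-1}$, and $|g(e^m_y)|=|\rho_y-(P^m\rho)_y|\le2$ by (6). So $\|g\|\le2$. By (7), $g(J_me^{m+1}_\rho)=t_m\langle\rho,(I-P^m)\rho\rangle\ge t_mD_m(1-\kappa_m)=\theta_m(1-\kappa_m)$. $\square$

So the natural projection has $p$-th moment about $(\theta_m/2)^p$ at the vector $e^{m+1}_\rho$, which is unbounded in $m$. Now use the block structure. By (2) each block $\{\rho:b(\rho)=b\}$ alone reproduces the identity on $E_m$. So we may select a random set of blocks, keep only these with a compensating weight, and hope that most vectors are rarely hit. Divide $\{1,\dots,B_m\}$ into intervals of equal length $n$, pick one interval uniformly at random, and let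
$$S\,e^{m+1}_\rho=\frac{B_m}n\,t_m\sum_x\rho_xe^m_x\ \text{ if }b(\rho)\text{ is in the chosen interval},\qquad Se^{m+1}_\rho=0\ \text{ otherwise},\qquad S|_{E_m}=\mathrm{id}.$$
In the toy case of Step 4.1 with $n=1$ and the first block chosen, $r_1=\frac14(l_{(1,1)}+l_{(1,-1)}-l_{(-1,-1)}-l_{(-1,1)})$ is sent to $\frac14\cdot2t\big((e_1+e_2)+(e_1-e_2)\big)=te_1$, as consistency requires. In general (2), summed over the $n$ blocks of the interval, gives $r_y\mapsto t_me^m_y$ in the same way.

For a single vector this works very well: since $\|t_m\sum_x\rho_xe^m_x\|\le\theta_m$, we get $\mathbb E\|Se^{m+1}_\rho\|^p\le\theta_m^p(n/B_m)^{1-p}$, tiny when $n\ll B_m$. But consider $l=\frac nB\sum_{\rho\in A}e^{m+1}_\rho$ with $B=B_m$, where $A$ contains exactly one $\rho$ from each of the $B/n$ intervals. Then $\|l\|\le1$, and whatever interval is chosen, exactly one $\rho\in A$ is hit, with coefficient $\frac nB\cdot\frac Bn=1$. So $Sl=J_me^{m+1}_\rho$ for that $\rho$, and by Lemma 4 $\|Sl\|\ge\frac{\theta_m}2(1-\kappa_m)$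 always. For $n=B$ this is the previous failure.

So a single scale $n$ is defeated precisely by vectors whose coefficients have size about $n/B$. Coefficients much larger than $n/B$ are hit with small probability, which is harmless because $p<1$. Coefficients much smaller are hit many at a time, and (5) gives square-root cancellation. Only the middle range hurts, and there the loss is a factor $\theta_m$. If we average over $K_m=\theta_m$ scales which are so far apart that every coefficient is in the middle range of at most one of them, the loss $\theta_m$ is divided by $K_m$. This is what we do next.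

No such device could work for $p=1$: the operators below satisfy $\mathbb E_\omega T_\omega=J_m$ on $E_{m+1}$, so by Lemma 4 $\mathbb E\|T_\omega e^{m+1}_\rho\|\ge\frac{\theta_m}2(1-\kappa_m)$.

## 7. Averaging over $\theta_m$ separated scales

Fix $m$ and write $D,D',B,\theta,K,q,W,\kappa,t$ for $D_m,D_{m+1},B_m,\theta_m,K_m,q_m,W_m,\kappa_m,t_m$.

**Step 7.1. The random projections onto $E_m$.** This step defines $T_\omega$ on $E_{m+1}$. Let
$$n_1=B/W,\qquad n_k=n_1q^{3(k-1)}\quad(1\le k\le K).$$
By (b) these are powers of $2$ with $n_1\ge1$, and $n_K=n_1W=B$. For each $k$ partition $\{1,\dots,B\}$ into intervals of length $n_k$. Let $\omega$ be uniform in $\{1,\dots,B\}$, and for $\rho\in\Gamma_m$ put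
$$w_k(\rho,\omega)=\begin{cases}B/n_k&\text{if }b(\rho)\text{ and }\omega\text{ lie in the same interval of level }k,\\0&\text{otherwise,}\end{cases}\qquad w=\frac1K\sum_{k=1}^Kw_k.$$
Then $\mathbb P(w_k(\rho,\omega)\ne0)=n_k/B$, so
$$\mathbb E_\omega w_k(\rho,\omega)=1,\qquad0\le w\le B/n_1=W.\tag{9}$$
For fixed $\omega$, an interval of level $k$ contains $n_k$ blocks, so by (2)
$$\frac1{D'}\sum_\rho w_k(\rho,\omega)\rho_x\rho_y=\frac1{D'}\cdot\frac B{n_k}\cdot n_kD\,1_{x=y}=1_{x=y}.\tag{10}$$
Define
$$T_\omega|_{E_m}=\mathrm{id},\qquad T_\omega e^{m+1}_\rho=t\,w(\rho,\omega)\sum_x\rho_xe^m_x.$$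
By (10), averaged over $k$, $r_y\mapsto te^m_y=u_mr_y$, so $T_\omega:E_{m+1}\to E_m$ is a well-defined projection. As $\|\sum_x\rho_xe^m_x\|\le D$, we have $\|T_\omega\|\le\max(1,tDW)=\theta W=M_m$. This bound is huge. What is small is the following moment.

**Step 7.2. The moment estimate.** This step bounds the $p$-th moment of $T_\omega$ on the new part of $E_{m+1}$ independently of $m$. For $l\in\ell_1(\Gamma_m)$ we write $T_\omega l$ for $T_\omega$ of its image.

**Lemma 5.** Let $l=\sum a_\rho l_\rho$ with $\sum|a_\rho|\le1$, and let $0<p<1$. Then $\mathbb E\|T_\omega l\|^p\le c_p+3$, where $c_p=2^{5p^2/(4(1-p))}$.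

*Proof.* Since $\|\sum_xc_xe^m_x\|\le\sum|c_x|\le\sqrt D|c|_2$ and $t\sqrt D=\theta/\sqrt D$,
$$\|T_\omega l\|\le\frac\theta{\sqrt D}\Big|\frac1K\sum_{k=1}^K\sum_\rho a_\rho w_k(\rho,\omega)\rho\Big|_2.\tag{11}$$
Call $\rho$ large, middle or small at level $k$ according to whether $\frac B{n_k}|a_\rho|$ is $>q$, in $[q^{-1},q]$, or $<q^{-1}$. By the triangle inequality the right side of (11) is at most the sum of three contributions.

For example, if $|a_\rho|=n_j/B$ for some $j$, then $\frac B{n_k}|a_\rho|=q^{3(j-k)}$, so $\rho$ is large at the levels $k<j$, middle at $k=j$, and small at $k>j$.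

Large part. Let $Z=\frac1K\sum_k\sum_{\rho\text{ large at }k}|a_\rho|w_k(\rho,\omega)$. As $|\rho|_2=\sqrt D$, this contribution is at most $\theta Z$. By (9), $\mathbb EZ\le1$. A $\rho$ large at level $k$ has $|a_\rho|>qn_k/B$, so there are at most $B/(qn_k)$ of them, and each has $w_k\ne0$ with probability $n_k/B$. Hence level $k$ contributes to $Z$ with probability at most $1/q$, so $\mathbb P(Z\ne0)\le K/q$. By Hölder's inequality
$$\mathbb EZ^p=\mathbb E(Z^p1_{Z\ne0})\le(\mathbb EZ)^p\,\mathbb P(Z\ne0)^{1-p}\le(K/q)^{1-p}.$$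
This is the only place where $p<1$ is used for more than the triangle inequality for $p$-th powers and Jensen.

Middle part. When $k$ increases by $1$, $\frac B{n_k}|a_\rho|$ is divided by $q^3$, while $[q^{-1},q]$ has end-point ratio $q^2$. So each $\rho$ is middle for at most one $k$. The contribution is at most $\frac\theta K\sum_k\sum_{\rho\text{ middle at }k}|a_\rho|w_k(\rho,\omega)$, whose expectation is at most $\frac\theta K\sum_\rho|a_\rho|\le\theta/K=1$.

Small part. Let $Y_k=\sum_\rho|a_\rho|w_k(\rho,\omega)$, so $\mathbb EY_k\le1$. For $\rho$ small at level $k$ the coefficient $b_\rho=a_\rho w_k(\rho,\omega)$ satisfies $|b_\rho|\le1/q$, so $\sum|b_\rho|^2\le Y_k/q$. By (5),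
$$\Big|\sum_{\rho\text{ small at }k}b_\rho\rho\Big|_2\le\sqrt{D/q}\,\sqrt{Y_k}+\sqrt{\kappa D}\,Y_k.$$
Multiply by $\theta/\sqrt D$, average over $k$, and use $\mathbb E\sqrt{Y_k}\le1$. The contribution has expectation at most $\theta(q^{-1/2}+\kappa^{1/2})\le2$, since $\theta q^{-1/2}=2^{5m-5m(m+1)/2}\le1$ and $\theta\kappa^{1/2}\le1$ by (c).

Finally, by $(\alpha+\beta+\gamma)^p\le\alpha^p+\beta^p+\gamma^p$, and Jensen for the last two parts,
$$\mathbb E\|T_\omega l\|^p\le\theta^p(K/q)^{1-p}+1+2^p.$$
Here $\theta^p(K/q)^{1-p}=2^{5mp+(5m-5m(m+1))(1-p)}=2^{5(mp-m^2(1-p))}$, and $sp-s^2(1-p)\le\frac{p^2}{4(1-p)}$ for all real $s$, so this is at most $c_p$. $\square$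

## 8. From $E_{m+1}$ to $X$, and the proof of Theorem 1

**Step 8.1. Extending $T_\omega$.** This step extends $T_\omega$ through all later gluings with summable loss, using that the gluing maps $u_k$ are very small. Suppose $k\ge m+1$ and $T_\omega:E_k\to E_m$ is defined with norm at most $M_m$. Let $(v_i,v_i^*)$ be an Auerbach basis of $E_m$, that is, $v^*_i(v_j)=1_{i=j}$ and $\|v_i\|=\|v_i^*\|=1$. Its length is $\dim E_m\le\sum_{j\le m}D_j\le2D_m$. Each functional $v_i^*T_\omega u_k$ on $F_k$ has norm at most $M_m\delta_k$ by Lemma 2. By Hahn–Banach it has an extension $g_i$ to $\ell_1(\Gamma_k)$ with the same norm. The operator $A'=\sum_ig_i(\cdot)v_i:\ell_1(\Gamma_k)\to E_m$ satisfies $A'|_{F_k}=T_\omega u_k$ and, by (d),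
$$\|A'\|\le2D_mM_m\delta_k\le2^{-k}.$$
The pair $(T_\omega|_{E_k},A')$ defines $T_\omega$ on $E_{k+1}$, with norm at most $\max(M_m,2^{-k})=M_m$. By induction and density we get $T_{m,\omega}:=T_\omega:X\to E_m$, bounded and of finite rank, with $T_{m,\omega}|_{E_m}=\mathrm{id}$. Only finitely many $\omega$ occur.

**Step 8.2. Uniform $p$-th moments on $X$.** This step proves the inequality of Theorem 1. Let $0<p<1$ and $S_k=\sup_{x\in B_{E_k}}\mathbb E\|T_{m,\omega}x\|^p$. Every $x\in B_{E_{k+1}}$ is the image of some $(y,l)\in E_k\oplus_1\ell_1(\Gamma_k)$ with $\|y\|+\|l\|\le1$, so $\|T_\omega x\|^p\le\|T_\omega y\|^p+\|T_\omega l\|^p$. For $k=m$, $T_\omega y=y$ and Lemma 5 give $S_{m+1}\le1+(c_p+3)$. For $k\ge m+1$, Step 8.1 gives $S_{k+1}\le S_k+2^{-kp}$. Since only finitely many $\omega$ occur, $x\mapsto\mathbb E\|T_{m,\omega}x\|^p$ is continuous on $X$. By density and homogeneity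
$$\mathbb E_\omega\|T_{m,\omega}x\|^p\le C_p\|x\|^p\quad(x\in X,\ m\ge1),\qquad C_p=4+c_p+\sum_{k\ge1}2^{-kp}.\tag{12}$$

**Step 8.3. From random operators to one operator.** This step deduces the approximation property. Let $0<p<1$, and let $\mu$ be a Radon probability with $\int\|x\|^p\,d\mu<\infty$, for example any $\mu$ with compact support. For $y\in E_m$ we have $x-T_{m,\omega}x=(x-y)-T_{m,\omega}(x-y)$. By (12), $\mathbb E\|x-T_{m,\omega}x\|^p\le(1+C_p)\|x-y\|^p$. Taking the infimum over $y$ and integrating,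
$$\mathbb E_\omega\int\|x-T_{m,\omega}x\|^p\,d\mu(x)\le(1+C_p)\int\operatorname{dist}(x,E_m)^p\,d\mu(x)\longrightarrow0\quad(m\to\infty)$$
by dominated convergence: $\operatorname{dist}(x,E_m)\to0$ for every $x$, and $\operatorname{dist}(x,E_m)\le\|x\|$. Given $\varepsilon>0$, for large $m$ some $\omega$ gives $\int\|x-T_{m,\omega}x\|^p\,d\mu<\varepsilon$. So $X$ has the $L_p(\mu)$-approximation property, and in particular the $p$-AP, for every $p\in(0,1)$. With Steps 5.2 and 5.3 this proves Theorem 1, and with Section 1 the Corollary. $\blacksquare$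

## 9. Cauchy series, and the logarithm in Theorem 2

Formula (8) is a series of rank-one terms $x_n^*\otimes x_n$ that sums to the zero operator and yet has trace $1$. Theorem 2 asks how fast the norms $c_n$ of such terms may decay in a space with the $p$-AP.

For $p=1$, a series as in Theorem 2 (i) forces trace $0$ very simply: put mass proportional to $c_n$ at $x_n$. If $T$ has finite rank and $S=I-T$, then $\sum x_n^*(Tx_n)=0$ (shown in Step 9.2), so $|\sum x_n^*(x_n)|\le\sum c_n\|Sx_n\|$, and the right side is a multiple of $\int\|Sx\|\,d\mu$. (This $\mu$ has bounded support; $x_n$ can be replaced by $\gamma_nx_n$ with $\gamma_n\to0$ and $\sum c_n/\gamma_n<\infty$, so that the support is compact.) For $p<1$ this stops working: $\int\|Sx\|^p\,d\mu$ can be small although $\sum c_n\|Sx_n\|$ is large, since $\|Sx_n\|$ may be large on a small set. We need a random vector $\xi$ such that $\|S\xi\|$ is at least $\sum c_n\|Sx_n\|$ with a fixed probability. Cauchy weights do this. In one dimension one sees it by hand: $\sum c_n\vartheta_n$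 has the law of $(\sum c_n)\vartheta_1$.

**Step 9.1. Two facts on Cauchy variables and symmetric sums.** This step collects the probabilistic tools. For a standard Cauchy $\vartheta$ (density $\frac1{\pi(1+y^2)}$) and $y>0$,
$$\mathbb P(|\vartheta|>y)=\tfrac2\pi\arctan\tfrac1y\ge\tfrac12\min(1,\tfrac1y),\tag{13}$$
because $\arctan v\ge\frac\pi4v$ on $[0,1]$ by concavity and $\arctan v\ge\frac\pi4$ for $v\ge1$.

Lévy's inequality: if $\eta_1,\dots,\eta_N$ are independent symmetric random vectors with sum $\eta$, then $\mathbb P(\max_n\|\eta_n\|>\lambda)\le2\,\mathbb P(\|\eta\|>\lambda)$. Indeed, let $G_j$ be the event that $j$ is the first index with $\|\eta_j\|>\lambda$, and let $\eta'=\eta_j-\sum_{i\ne j}\eta_i$. Then $2\eta_j=\eta+\eta'$, so on $G_j$ one of $\|\eta\|,\|\eta'\|$ exceeds $\lambda$. As $G_j$ depends only on norms, $(\eta,1_{G_j})$ and $(\eta',1_{G_j})$ have the same law, so $\mathbb P(G_j)\le2\,\mathbb P(G_j,\|\eta\|>\lambda)$. Sum over $j$. The inequality also holds, with $\sup_n$, for a series $\eta=\sum\eta_n$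 convergent in probability: apply it to $\eta_1,\dots,\eta_N$ and the remainder $\sum_{n>N}\eta_n$, which is symmetric and independent of them, and let $N\to\infty$.

**Step 9.2. Proof of Theorem 2 (i), main assertion.** This step shows that the trace must vanish. Let $\xi=\sum c_n\vartheta_nx_n$, the limit in probability. It takes values in a separable subspace, so its law is tight. Choose a compact $L\subset X$ with $\mathbb P(\xi\notin L)\le0.09$. Let $S$ be any bounded operator on $X$, and $\Lambda=\sum c_n\|Sx_n\|$, which is finite.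

We claim $\mathbb P(\|S\xi\|\ge\Lambda)\ge0.19$. This is clear if $\Lambda=0$. If $\Lambda>0$, the summands $c_n\vartheta_nSx_n$ are independent and symmetric. By (13), and since $c_n\|Sx_n\|\le\Lambda$,
$$\mathbb P\big(\sup_nc_n|\vartheta_n|\|Sx_n\|>\Lambda\big)=1-\prod_n\big(1-\mathbb P(c_n|\vartheta_n|\|Sx_n\|>\Lambda)\big)\ge1-\exp\Big(-\frac12\sum_n\frac{c_n\|Sx_n\|}\Lambda\Big)=1-e^{-1/2}>0.39.$$
Lévy's inequality gives $\mathbb P(\|S\xi\|>\Lambda)\ge0.19$.

Therefore $\mathbb E\|S\xi\|^p1_{\xi\in L}\ge(0.19-0.09)\Lambda^p=0.1\,\Lambda^p$. Note that $L$ does not depend on $S$. Let $\mu$ be the law of $\xi$ conditioned on $\xi\in L$, a Radon probability with compact support. Given $\varepsilon>0$, the $p$-AP yields a bounded finite-rank $T$ with $\int\|x-Tx\|^p\,d\mu<\varepsilon$. For $S=I-T$ this gives $0.1\,\Lambda^p\le\mathbb E\|S\xi\|^p1_{\xi\in L}\le\varepsilon$. Write $T=\sum_i\varphi_i(\cdot)y_i$, a finite sum. Then, all series being absolutely convergent,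
$$\sum_nx_n^*(Tx_n)=\sum_i\sum_n\varphi_i(x_n)x_n^*(y_i)=\sum_i\varphi_i\Big(\sum_nx_n^*(y_i)x_n\Big)=0.$$
So $|\sum x_n^*(x_n)|=|\sum x_n^*(Sx_n)|\le\sum c_n\|Sx_n\|=\Lambda\le(10\varepsilon)^{1/p}$. Let $\varepsilon\to0$.

**Step 9.3. Two sufficient conditions for convergence.** This step verifies the last sentence of Theorem 2 (i). In both cases
$$\sum\mathbb P(c_n|\vartheta_n|>1)=\sum\tfrac2\pi\arctan c_n\le\sum c_n<\infty,$$
so by Borel–Cantelli almost surely only finitely many $n$ have $c_n|\vartheta_n|>1$. It remains to treat the truncated series $\sum c_n\vartheta_n1_{c_n|\vartheta_n|\le1}x_n$.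

If $\sum c_n\log(1+1/c_n)<\infty$, then
$$\sum\mathbb E\,c_n|\vartheta_n|1_{c_n|\vartheta_n|\le1}=\sum c_n\frac2\pi\int_0^{1/c_n}\frac{y\,dy}{1+y^2}=\frac1\pi\sum c_n\log(1+c_n^{-2})\le\frac2\pi\sum c_n\log(1+1/c_n)<\infty,$$
so the series converges absolutely almost surely.

If $X$ has type $r\in(1,2]$, then, the summands being independent and symmetric, we may insert independent signs and apply the type inequality conditionally:
$$\mathbb E\Big\|\sum_{N\le n\le N'}c_n\vartheta_n1_{c_n|\vartheta_n|\le1}x_n\Big\|^r\le C\sum_{n\ge N}c_n^r\,\frac2\pi\int_0^{1/c_n}y^{r-2}\,dy=\frac{2C}{\pi(r-1)}\sum_{n\ge N}c_n\longrightarrow0\quad(N\to\infty),$$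
where we used $\frac{y^r}{1+y^2}\le y^{r-2}$. So the truncated series converges in $L_r$, and the whole series converges in probability. This proves (i).

**Remark.** Grothendieck's trace criterion for the AP (Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Thm. 1.e.4) says that $X$ has the AP if and only if $\sum x_n^*(x_n)=0$ whenever $\sum\|x_n\|\|x_n^*\|<\infty$ and $\sum x_n^*(x)x_n=0$ for all $x$. With (i), after normalizing the $x_n$ and dropping zero terms, the $p$-AP with $0<p<1$ implies the AP for spaces of nontrivial type. With Section 1 this gives $p$-AP $\Leftrightarrow$ AP there.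

**Step 9.4. Proof of Theorem 2 (ii).** This step reads off the decay of the terms in (8). Take as terms $x_n^*\otimes x_n$ the $D_1$ terms $\frac1{D_1}f^1_x\otimes e^1_x$ and, for all $m\ge1$ and $\rho\in\Gamma_m$, the terms $-\frac1{D_{m+1}}\psi^m_\rho\otimes e^{m+1}_\rho$, omitting zero ones. By Lemma 3, $\sum c_n\le1+\sum_m2\cdot32^{-m}<\infty$. By (8), $\sum x_n^*(x_n)=\Phi(I)=1$. For $\varphi\in X^*$ and $y\in X$, (8) with $T=\varphi(\cdot)y$ gives $\varphi(\sum x_n^*(y)x_n)=\Phi(\varphi(\cdot)y)=0$. So $\sum x_n^*(y)x_n=0$ for every $y\in X$.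

Let $0<s<1$. At level $m$ there are at most $D_{m+1}$ terms, each with $c\le2\cdot32^{-m}/D_{m+1}<e^{-1}$, and the function $v\mapsto v(\log\frac1v)^s$ is increasing on $(0,e^{-1})$. So apart from the first at most $D_1$ terms,
$$\sum c_n\Big(\log\frac1{c_n}\Big)^s\le\sum_{m\ge1}2\cdot32^{-m}\big(\log(32^mD_{m+1})\big)^s\le C\sum_{m\ge1}32^{-m}(m^332^m)^s<\infty,$$
because $\log(32^mD_{m+1})\le5m+r_{m+1}\le5m+256r_m$.

By (i), $s=1$ is impossible for such a series in any space with the $p$-AP, $p<1$: finiteness of $\sum c_n$ and of $\sum c_n\log(1/c_n)$ would give $\sum c_n\log(1+1/c_n)<\infty$, and then the trace would be $0$. One sees the logarithm in the construction: averaging over $K_m=32^m$ scales with ratio $q_m^3$ needs $B_m\ge W_m=q_m^{3(K_m-1)}$, so $\log D_{m+1}$ is at least of order $32^m$, and this exactly consumes the factor $32^{-m}$ gained from $\|\psi^m_\rho\|$. $\blacksquare$
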